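# A disc algebra of decomposable multipliers

## 1. Regular subalgebras, decomposable multipliers, and the guess that they agree

A commutative Banach algebra may contain enough elements to cut off functions on its character space, or it may be rigid like an algebra of holomorphic functions. There are two natural ways to collect the "non-rigid" elements of a given algebra. One takes the largest subalgebra that can do all of its own cutting off. The other takes the elements whose multiplication operators can be cut into pieces with small spectrum. The answer one would first guess is that the two collections always coincide. We shall make the guess precise, watch it hold in simple cases, see what a proof would need, and then build an algebra in which it is wrong.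

Throughout, $\mathcal A$ is a unital commutative complex Banach algebra, $\Sigma(\mathcal A)$ is its character space, and $\hat a$ is the Gelfand transform of $a\in\mathcal A$. The algebra is *semisimple* if $\hat a=0$ forces $a=0$.

**Definition (regular algebra).** A commutative Banach algebra $\mathcal B$ is regular if for every closed $F\subseteq\Sigma(\mathcal B)$ and every $\varphi\in\Sigma(\mathcal B)\setminus F$ there is $b\in\mathcal B$ with $\hat b\equiv0$ on $F$ and $\hat b(\varphi)\ne0$. We write $\mathrm{Reg}(\mathcal A)$ for the largest closed regular subalgebra of $\mathcal A$ (Neumann's largest regular subalgebra). It contains the identity.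

For example, $C([0,1])$ is regular: take $b(x)=\mathrm{dist}(x,F)$ if $F\neq\emptyset$, and $b=1$ otherwise. The disc algebra $A(\overline{\mathbb D})$, consisting of the functions continuous on $\overline{\mathbb D}$ and holomorphic on $\mathbb D$, is not regular: a function vanishing on $F=\{|z|\le\frac12\}$ vanishes everywhere.

**Definition (decomposable operator).** A bounded operator $T$ on a Banach space $\mathcal X$ is decomposable (in the sense of Foiaş) if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $\mathcal Y,\mathcal Z$ of $\mathcal X$ with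
$$\mathcal Y+\mathcal Z=\mathcal X,\qquad \sigma(T|_{\mathcal Y})\subseteq U,\qquad \sigma(T|_{\mathcal Z})\subseteq V .$$
The spectrum of the operator on the zero space is empty.

**Definition (the set Dec).** $\mathrm{Dec}_{\mathcal A}(\mathcal A)$, the Apostol algebra of $\mathcal A$, is the set of all $a\in\mathcal A$ for which $L_a:\mathcal A\to\mathcal A$, $L_ax=ax$, is decomposable.

It is known that $\mathrm{Reg}(\mathcal A)\subseteq\mathrm{Dec}_{\mathcal A}(\mathcal A)$ when $\mathcal A$ is semisimple, and (Colojoară–Foiaş, Frunză) that a semisimple $\mathcal A$ is regular if and only if $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\mathcal A$. So the two sets agree whenever one of them is all of $\mathcal A$. The guess is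

$$\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)\quad\text{for every semisimple }\mathcal A\ ?$$

We recall two textbook facts. First, for a closed ideal $J$ of $\mathcal A$, the *hull* of $J$ is the set of characters vanishing on $J$. These are exactly the characters of $\mathcal A/J$, so an element of $\mathcal A$ is invertible modulo $J$ if and only if no character in the hull annihilates it. Second, a *uniform algebra* is a closed unital subalgebra of some $C(X)$, $X$ compact Hausdorff, with the sup norm. There $\|f^2\|=\|f\|^2$, so the spectral radius formula gives $\|f\|=\|\hat f\|_\infty$. In particular uniform algebras are semisimple.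

## 2. What decomposability gives, what it needs, and three algebras

The first lemma says what we can extract from a decomposable multiplier: two functions that add up to $1$ and vanish where $\hat a$ takes values in one or the other of two discs.

**Lemma 1.** Let $a\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ and let $B_1,B_2\subset\mathbb C$ be disjoint closed discs. Then there are $y,z\in\mathcal A$ with $y+z=1$, $\hat y=0$ on $\{\hat a\in B_1\}$ and $\hat z=0$ on $\{\hat a\in B_2\}$.

*Proof.* The sets $U=\mathbb C\setminus B_1$ and $V=\mathbb C\setminus B_2$ are open and cover $\mathbb C$. Take $\mathcal Y,\mathcal Z$ as in the definition of decomposability and write $1=y+z$ with $y\in\mathcal Y$, $z\in\mathcal Z$. Let $\chi$ be a character with $\lambda=\chi(a)\in B_1$. Then $\lambda\notin\sigma(L_a|_{\mathcal Y})$, so $y=(a-\lambda)y'$ for some $y'\in\mathcal Y$, and $\chi(y)=(\chi(a)-\lambda)\chi(y')=0$. The argument for $z$ is the same. $\square$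

The second lemma goes the other way: it says what suffices for decomposability.

**Lemma 2.** Let $\mathcal A$ be semisimple, let $\Omega$ be a compact Hausdorff space and $\rho:\Sigma(\mathcal A)\to\Omega$ a continuous map. Suppose that for any disjoint closed $F_1,F_2\subseteq\Omega$ there is $e\in\mathcal A$ with $\hat e=1$ on $\rho^{-1}(F_1)$ and $\hat e=0$ on $\rho^{-1}(F_2)$. If $a\in\mathcal A$ satisfies $\hat a=\psi\circ\rho$ for some $\psi\in C(\Omega)$, then $L_a$ is decomposable.

*Proof.* For closed $F\subseteq\Omega$ put
$$\mathcal A(F)=\{f\in\mathcal A:\hat f=0\text{ on }\rho^{-1}(\Omega\setminus F)\},\qquad J_F=\{h\in\mathcal A:\hat h=0\text{ on }\rho^{-1}(F)\}.$$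
Both are closed ideals.

**Step 1: the hull of $J_F$.** The purpose is to know where invertibility modulo $J_F$ has to be checked. Every point of $\rho^{-1}(F)$ is in the hull. If $\rho(\chi)=p\notin F$, apply the hypothesis with $F_1=\{p\}$, $F_2=F$: the resulting $e$ lies in $J_F$ and $\chi(e)=1$. So the hull of $J_F$ is $\rho^{-1}(F)$.

**Step 2: $\sigma(L_a|_{\mathcal A(F)})\subseteq\psi(F)$.** This localizes the spectrum. Let $\lambda\notin\psi(F)$. On $\rho^{-1}(F)$ the function $\hat a-\lambda=\psi\circ\rho-\lambda$ has no zero, so by Step 1 $a-\lambda$ is invertible modulo $J_F$: there is $g\in\mathcal A$ with $(a-\lambda)g-1\in J_F$. For $f\in\mathcal A(F)$ the product $((a-\lambda)g-1)f$ has a Gelfand transform that vanishes on $\rho^{-1}(F)$ because of the first factor, and off $\rho^{-1}(F)$ because of the second. By semisimplicity $(a-\lambda)gf=f$. Since $gf\in\mathcal A(F)$, multiplication by $g$ is a bounded inverse of $L_a-\lambda$ on $\mathcal A(F)$.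

**Step 3: splitting.** We now split $\mathcal A$ along a cover $\{U,V\}$. Put $C_1=\Omega\setminus\psi^{-1}(V)$ and $C_2=\Omega\setminus\psi^{-1}(U)$. They are closed, and disjoint because $U\cup V=\mathbb C$. Choose open sets $O_i\supseteq C_i$ with disjoint closures, and $e$ for $F_1=\overline{O_1}$, $F_2=\overline{O_2}$. Let $F=\Omega\setminus O_2\subseteq\psi^{-1}(U)$ and $G=\Omega\setminus O_1\subseteq\psi^{-1}(V)$. For $f\in\mathcal A$, the transform of $ef$ vanishes on $\rho^{-1}(O_2)$, so $ef\in\mathcal A(F)$. The transform of $(1-e)f$ vanishes on $\rho^{-1}(O_1)$, so $(1-e)f\in\mathcal A(G)$. Hence $\mathcal A=\mathcal A(F)+\mathcal A(G)$. By Step 2 the two restrictions of $L_a$ have spectra in $\psi(F)\subseteq U$ and $\psi(G)\subseteq V$. $\square$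

The known inclusion is a special case, so we can check it on the spot.

**Corollary 3.** If $\mathcal A$ is semisimple, then $\mathrm{Reg}(\mathcal A)\subseteq\mathrm{Dec}_{\mathcal A}(\mathcal A)$.

*Proof.* Let $\mathcal R=\mathrm{Reg}(\mathcal A)$, $\Omega=\Sigma(\mathcal R)$, and let $\rho(\chi)=\chi|_{\mathcal R}$, which is a character since $1\in\mathcal R$. For closed $F\subseteq\Omega$ the ideal $I_F=\{h\in\mathcal R:\hat h=0\text{ on }F\}$ of $\mathcal R$ has hull $F$, by regularity. If $F_1\cap F_2=\emptyset$, then no character of $\mathcal R$ vanishes on the ideal $I_{F_1}+I_{F_2}$, so this ideal is $\mathcal R$ and $1=h_1+h_2$ with $h_i\in I_{F_i}$. Then $e=h_2$ is $1$ on $F_1$ and $0$ on $F_2$. Every $a\in\mathcal R$ satisfies $\hat a=\psi\circ\rho$, where $\psi$ is its Gelfand transform on $\Omega$. Lemma 2 applies. $\square$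

Now we test the guess on three algebras.

*$\mathcal A=C(X)$.* It is regular by Urysohn's lemma, so $\mathrm{Reg}(\mathcal A)=\mathcal A=\mathrm{Dec}_{\mathcal A}(\mathcal A)$.

*$\mathcal A=A(\overline{\mathbb D})$.* Let $a$ be nonconstant. Pick $p,q\in\mathbb D$ with $a(p)\ne a(q)$ and disjoint closed discs $B_1,B_2$ of positive radius about $a(p)$ and $a(q)$. If $a$ were in $\mathrm{Dec}_{\mathcal A}(\mathcal A)$, Lemma 1 would give $1=y+z$ with $y$ vanishing near $p$ and $z$ vanishing near $q$. Then $y=z=0$ by the identity theorem, which is absurd. So $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\mathbb C1$, and $\mathrm{Reg}(\mathcal A)=\mathbb C1$ by Corollary 3.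

*A field of discs.* Let $\mathcal A$ be the algebra of $f\in C([0,1]\times\overline{\mathbb D})$ with $f(s,\cdot)\in A(\overline{\mathbb D})$ for all $s$. If $a\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ and $a(s,\cdot)$ is nonconstant for some $s$, the argument just given, run on $\{s\}\times\mathbb D$, gives $y(s,\cdot)=z(s,\cdot)=0$, a contradiction. So $a$ depends on $s$ alone. Conversely, the functions of $s$ form a closed subalgebra isometric to $C([0,1])$, which is regular. Hence
$$\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)\cong C([0,1]).$$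
Analytic fibers force decomposable elements to be functions on the base.

## 3. Cutoffs from outside Dec, and three theorems

How would one prove the guess? Let $a\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$. We want a closed regular subalgebra containing $a$. Start with the closed subalgebra generated by $a$ and its resolvents. To make it regular we must separate points where $\hat a$ differs, and Lemma 1 hands us separating elements $y,z$. But these are elements of $\mathcal A$, and nothing puts them in the subalgebra we started from. So we adjoin them. Now regularity of the enlarged algebra asks us to separate points where $\hat y$ differs, and for that we would want $y$ to be decomposable. Lemma 1 says nothing of the kind, and the argument stops here.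

Lemma 2 shows that this is not just a shortcoming of the argument. Its hypothesis asks for cutoffs $e\in\mathcal A$; it does not ask that $\hat e$ factor through $\rho$, nor that $e$ be decomposable. This suggests a variant of the field of discs. Take a base $K\subset\mathbb C$ with coordinate $t$, and let the cutoffs over $K$ be *fiber coordinates*, which vary over analytic discs in the fibers and are therefore not decomposable. The elements that depend on $t$ alone will be decomposable, by Lemma 2. If we can arrange that the only functions of $t$ in the algebra are the holomorphic ones, the guess is refuted.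

For nonempty compact $K\subset\mathbb C$ let $R(K)\subseteq C(K)$ be the uniform closure of the rational functions with poles off $K$. For instance $R([0,1])=C([0,1])$ by Weierstrass's theorem. Also $R(\overline{\mathbb D})=A(\overline{\mathbb D})$: uniform limits stay holomorphic inside, and $f\in A(\overline{\mathbb D})$ is the uniform limit of $f(rz)$ as $r\uparrow1$, which in turn are limits of Taylor polynomials. We also use $\Sigma(R(K))=K$: if $\varphi$ is a character and $\lambda\notin K$, then $z-\lambda$ is invertible, so $p=\varphi(z)\in K$, and $\varphi$ is evaluation at $p$ on rational functions, hence on $R(K)$.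

**Theorem A.** There are a uniform algebra $\mathcal A$ and $t\in\mathcal A$ with $\sigma(t)=\overline{\mathbb D}$ such that
$$\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{\psi\circ\hat t:\psi\in A(\overline{\mathbb D})\},\qquad \mathrm{Reg}(\mathcal A)=\mathbb C1 .$$

So the answer to the question is no: the equality $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ does not hold for every semisimple unital commutative Banach algebra. In this example $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is isometrically isomorphic to the disc algebra.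

**Theorem B.** For every nonempty compact $K\subset\mathbb C$ there are a uniform algebra $\mathcal A$ and $t\in\mathcal A$ with $\sigma(t)=K$ such that $\psi\mapsto\psi\circ\hat t$ is an isometric isomorphism of $R(K)$ onto $\mathrm{Dec}_{\mathcal A}(\mathcal A)$, carrying $\mathrm{Reg}(R(K))$ onto $\mathrm{Reg}(\mathcal A)$. Hence $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ for this $\mathcal A$ if and only if $R(K)$ is regular; equality fails whenever $K$ has interior points.

**Theorem C.** For nonempty compact $K\subset\mathbb C$ the following are equivalent: (i) for every uniform algebra $\mathcal A$, every $a\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ with $\sigma(a)=K$ lies in $\mathrm{Reg}(\mathcal A)$; (ii) $R(K)$ is regular.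

## 4. A compact set fibered in points and discs

Fix a nonempty compact $K\subset\mathbb C$. We want coordinates $w_j$ each of which cuts off across a strip: $w_j=1$ on one side of the strip, $w_j=0$ on the other, and $w_j$ free in a disc while $t$ is in the strip.

Enumerate as $(\ell_j,\alpha_j,\beta_j)_{j\ge1}$ all triples with $\ell_j\in\{\mathrm{Re},\mathrm{Im}\}$ and $\alpha_j<\beta_j$ rational. Let $N_j\ge1$ be radii; we fix them in Section 6, and until then only $N_j\ge1$ is used. For $t\in K$ let
$$K_j(t)=\begin{cases}\{1\}&\ell_j(t)<\alpha_j,\\ \{w\in\mathbb C:|w|\le N_j\}&\alpha_j\le\ell_j(t)\le\beta_j,\\ \{0\}&\ell_j(t)>\beta_j,\end{cases}\qquad X=\{(t,(w_j)_j):t\in K,\ w_j\in K_j(t)\ \forall j\}.$$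

Always $K_j(t)\subseteq\{|w|\le N_j\}$. Inside $K\times\prod_j\{|w|\le N_j\}$ the set $X$ is given by the conditions "$\ell_j(t)\ge\alpha_j$ or $w_j=1$" and "$\ell_j(t)\le\beta_j$ or $w_j=0$", which are closed. So $X$ is compact.

To picture one coordinate, take the triple $(\mathrm{Re},0,\frac12)$ and $K=\overline{\mathbb D}$. Over the left half $\mathrm{Re}\,t<0$ the $w$-fiber is the point $1$, over $\mathrm{Re}\,t>\frac12$ it is the point $0$, and over the closed strip in between it is a full disc containing $0$ and $1$.

Write $t,w_j$ also for the coordinate functions on $X$. Let $\mathcal A_0$ be the algebra of finite sums $\sum_\alpha f_\alpha(t)w^\alpha$, where each $f_\alpha$ is a rational function with poles off $K$ and $w^\alpha$ is a monomial in finitely many $w_j$. Let $\mathcal A$ be the closure of $\mathcal A_0$ in $C(X)$, with the sup norm $\|\cdot\|$. It is a uniform algebra.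

**Lemma 4.** $\Sigma(\mathcal A)=X$ via point evaluations. In particular $\sigma(t)=K$.

*Proof.* Point evaluations are characters, distinct points give distinct ones because the coordinates lie in $\mathcal A$, and $X\to\Sigma(\mathcal A)$ is continuous. We must show that every character $\varphi$ is an evaluation. Put $t_0=\varphi(t)$ and $w_j^0=\varphi(w_j)$.

**Step 1: $t_0\in K$ and $|w_j^0|\le N_j$.** This gives the easy constraints. For $\lambda\notin K$ the element $t-\lambda$ has the inverse $(t-\lambda)^{-1}\in\mathcal A_0$, so $t_0\ne\lambda$. Characters have norm at most $1$, so $|w_j^0|\le\|w_j\|\le N_j$.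

**Step 2: the point constraints.** We must show that $w_j^0$ is forced to be $0$ or $1$ when $t_0$ is outside the strip. Let $\kappa_j=1$ if $\ell_j=\mathrm{Re}$ and $\kappa_j=-i$ if $\ell_j=\mathrm{Im}$, so that $\mathrm{Re}(\kappa_jt)=\ell_j(t)$. For $c>0$ the function $w_je^{c\kappa_jt}\in\mathcal A$ vanishes where $\ell_j(t)>\beta_j$, and elsewhere it has modulus at most $N_je^{c\beta_j}$. Applying $\varphi$,
$$|w_j^0|\,e^{c\ell_j(t_0)}\le N_je^{c\beta_j}\qquad(c>0).$$
If $\ell_j(t_0)>\beta_j$, letting $c\to\infty$ gives $w_j^0=0$. Likewise $(w_j-1)e^{-c\kappa_jt}$ vanishes where $\ell_j(t)<\alpha_j$ and is bounded by $(N_j+1)e^{-c\alpha_j}$ elsewhere, so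
$$|w_j^0-1|\,e^{-c\ell_j(t_0)}\le(N_j+1)e^{-c\alpha_j},$$
and $\ell_j(t_0)<\alpha_j$ forces $w_j^0=1$.

**Step 3: conclusion.** By Steps 1 and 2, $x_0=(t_0,(w_j^0)_j)\in X$. For rational $f$ with poles off $K$ we have $\varphi(f(t))=f(t_0)$, so $\varphi$ is evaluation at $x_0$ on $\mathcal A_0$, hence on $\mathcal A$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. Finally $t:X\to K$ is onto because no $K_j(t)$ is empty, so $\sigma(t)=t(X)=K$. $\square$

From now on we identify $\hat f$ with $f$ for $f\in\mathcal A$. For $F\subseteq K$ write $X_F=t^{-1}(F)\subseteq X$.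

## 5. The decomposable elements are functions of $t$

First we show that the fiber coordinates provide all the cutoffs over $K$ required by Lemma 2.

**Lemma 5.** If $F_1,F_2\subseteq K$ are disjoint and compact, there is $e\in\mathcal A$ with $e=1$ on $X_{F_1}$ and $e=0$ on $X_{F_2}$. Consequently, if $\psi\in C(K)$ and $\psi\circ t\in\mathcal A$, then $\psi\circ t\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$.

*Proof.* **Step 1: cutoffs for rectangles.** For rationals $\alpha<\beta$ let $u_{\alpha,\beta}$ be the coordinate $w_j$ with triple $(\mathrm{Re},\alpha,\beta)$. It is $1$ where $\mathrm{Re}\,t<\alpha$ and $0$ where $\mathrm{Re}\,t>\beta$. For rationals $a<a'<b'<b$ the element $(1-u_{a,a'})u_{b',b}$ is $1$ where $a'<\mathrm{Re}\,t<b'$, and $0$ where $\mathrm{Re}\,t<a$ or $\mathrm{Re}\,t>b$. Multiply it by the analogous element for $\mathrm{Im}$. So for an open rational rectangle $Q'$ and a closed rational rectangle $Q$ with $\overline{Q'}\subset\mathrm{int}\,Q$ we get $e_Q\in\mathcal A$ with $e_Q=1$ on $X_{Q'\cap K}$ and $e_Q=0$ on $X_{K\setminus Q}$.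

**Step 2: general sets.** Cover $F_1$ by finitely many such $Q_i'$ with $Q_i\cap F_2=\emptyset$, and put $e=1-\prod_i(1-e_{Q_i})$. At each point of $X_{F_1}$ some factor $1-e_{Q_i}$ is $0$, so $e=1$. On $X_{F_2}$ every $e_{Q_i}$ is $0$, so $e=0$.

**Step 3: decomposability.** Lemma 2 applies with $\Omega=K$ and $\rho=t:X\to K$. $\square$

Now the converse, in which the discs in the fibers do their work. The argument is that of the field of discs; the new point is that a fiber is an infinite product of discs and points, in which we must find one complex line through neighborhoods of two given points.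

**Lemma 6.** If $a\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$, then $a=\psi\circ t$ for some $\psi\in C(K)$.

*Proof.* **Step 1: reduction to fibers.** The map $t:X\to K$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map. So it suffices to show that $a$ is constant on each fiber $X_{\{t_0\}}$. Suppose $x_1,x_2\in X_{\{t_0\}}$ and $a(x_1)\ne a(x_2)$. Let $B_1,B_2$ be disjoint closed discs of positive radius centered at $a(x_1),a(x_2)$. Lemma 1 gives $1=y+z$ with $y=0$ on the open set $O_1=\{a\in\mathrm{int}\,B_1\}\ni x_1$ and $z=0$ on the open set $O_2=\{a\in\mathrm{int}\,B_2\}\ni x_2$.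

**Step 2: moving off the boundary.** We need room around the two points. For $0<\varepsilon<1$ let $x_i^\varepsilon$ arise from $x_i$ by multiplying by $1-\varepsilon$ all coordinates $w_j$ for which $K_j(t_0)$ is a disc. Then $x_i^\varepsilon\in X_{\{t_0\}}$, and $x_i^\varepsilon\to x_i$ as $\varepsilon\to0$ in the product topology. Fix $\varepsilon$ with $x_i^\varepsilon\in O_i$ for $i=1,2$.

**Step 3: a complex line.** Let $\Omega=\{s\in\mathbb C:\mathrm{dist}(s,[0,1])<\varepsilon/2\}$ and $\gamma(s)=(1-s)x_1^\varepsilon+sx_2^\varepsilon$ for $s\in\Omega$. We check that $\gamma(s)\in X_{\{t_0\}}$. The $t$-coordinate is $t_0$, and coordinates with one-point $K_j(t_0)$ are constant. For a disc coordinate write $s=s_0+h$ with $s_0\in[0,1]$, $|h|<\varepsilon/2$. Then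
$$|\gamma(s)_j|\le(1-\varepsilon)N_j+\tfrac\varepsilon2\cdot2(1-\varepsilon)N_j=(1-\varepsilon)(1+\varepsilon)N_j\le N_j .$$

**Step 4: the identity theorem.** For $f\in\mathcal A_0$ the function $f\circ\gamma$ is a polynomial in $s$, since $t$ is constant along $\gamma$. So $y\circ\gamma$, a uniform limit of such functions, is holomorphic on the connected open set $\Omega$. It vanishes near $s=0$, because $\gamma$ is continuous and $\gamma(0)=x_1^\varepsilon\in O_1$. Hence $y\circ\gamma\equiv0$, and $y(x_2^\varepsilon)=0$. Also $z(x_2^\varepsilon)=0$, because $x_2^\varepsilon\in O_2$. This contradicts $y+z=1$. $\square$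

Lemmas 5 and 6 together give
$$\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{\psi\circ t:\psi\in C(K),\ \psi\circ t\in\mathcal A\}.\tag{1}$$
Since $t$ is onto $K$, $\|\psi\circ t\|=\|\psi\|_K$. As $h\circ t\in\mathcal A_0$ for rational $h$ with poles off $K$, the right side of (1) contains $\psi\circ t$ for every $\psi\in R(K)$. The question that remains is whether it contains anything else.

## 6. Bounded radii put $\mathrm{Re}\,t$ into the algebra

The simplest choice is to let all radii be equal. That choice fails, and it is worth seeing why. Take $K=\overline{\mathbb D}$ and suppose $N_j\le r$ for all $j$. For $n\ge1$ and $1\le i\le n$ let $w_{(i)}$ be the coordinate with triple $(\mathrm{Re},-1+\frac{2(i-1)}n,-1+\frac{2i}n)$, and average: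
$$S_n=\frac1n\sum_{i=1}^nw_{(i)} .$$
Put $x=\frac12(1+\mathrm{Re}\,t)\in[0,1]$, so that the $i$-th strip is $\frac{i-1}n\le x\le\frac in$. If $\frac{i-1}n<x<\frac in$, then $w_{(l)}=1$ for $l>i$ and $w_{(l)}=0$ for $l<i$, so $S_n=(n-i+w_{(i)})/n$, which differs from $1-x$ by at most $(r+1)/n$. If $x=\frac in$ with $1\le i\le n-1$, two coordinates are free, and $|S_n-(1-x)|=|w_{(i)}+w_{(i+1)}-1|/n\le(2r+1)/n$. For $x=0$ we have $S_n=(n-1+w_{(1)})/n$, and for $x=1$ we have $S_n=w_{(n)}/n$, with errors at most $(r+1)/n$ and $r/n$. So $S_n\to1-x=\frac12(1-\mathrm{Re}\,t)$ uniformly on $X$, and $\mathrm{Re}\,t\in\mathcal A$. In the same way $\mathrm{Im}\,t\in\mathcal A$. Then $\{\psi\in C(\overline{\mathbb D}):\psi\circ t\in\mathcal A\}$ is a closed subalgebra containing all polynomials in $\mathrm{Re}$ and $\mathrm{Im}$, so it is all of $C(\overline{\mathbb D})$. By (1), $\mathrm{Dec}_{\mathcal A}(\mathcal A)\cong C(\overline{\mathbb D})$, a closed regular subalgebra, and the guess survives: $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)$.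

What went wrong is that many small jumps, each of size $1/n$ and costing little in norm, added up to a non-holomorphic function of $t$. Large radii make jumps expensive: a function on the disc $|w_j|\le N_j$ that is holomorphic and bounded by $M$ can differ between $w_j=0$ and $w_j=1$ only by $2M/N_j$. From now on we fix
$$N_j=2^j\max\{1,(\beta_j-\alpha_j)^{-1}\}.\tag{2}$$
Then $N_j\ge1$, so everything so far applies, and $N_j\ge2^j$, $N_j(\beta_j-\alpha_j)\ge2^j$. The averages $S_n$ are now unbounded: they use $n$ distinct indices, so some $w_{(i)}$ has index at least $n$, and at a point with $t$ inside its strip and $w_{(i)}$ equal to its radius, $S_n\ge2^n/n$. This only disposes of these particular averages. The next section shows that no approximation at all can produce a non-holomorphic function of $t$.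

## 7. Cauchy's theorem with jumps, and Theorem A

In this section $K=\overline{\mathbb D}$. The aim is the following claim.

**Claim 7.** If $\psi\in C(\overline{\mathbb D})$ and $\psi\circ t\in\mathcal A$, then $\psi\in A(\overline{\mathbb D})$.

By Morera's theorem it suffices to show $\oint_{\partial\Delta}\psi\,dt=0$ for every closed triangle $\Delta\subset\mathbb D$ with nonempty interior. Fix $\Delta$. The idea is to evaluate elements of $\mathcal A$ along a section of $t:X\to K$ that uses only the values $0$ and $1$ and jumps across a line inside each strip. For an element of $\mathcal A_0$ the section makes a piecewise holomorphic function of $t$, so Cauchy's theorem holds up to the jumps, and the jumps are controlled by the radii.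

**Step 1: a section of $X\to K$ with jumps on lines.** Choose inductively $m_j\in(\alpha_j,\beta_j)$ so that the lines $L_j=\{\ell_j=m_j\}$ are pairwise distinct and none contains a side of $\Delta$. Each choice excludes only finitely many values. Orient $L_j$ so that $\{\ell_j<m_j\}$ lies on its left. Put $\varepsilon_j(t)=1$ if $\ell_j(t)<m_j$ and $\varepsilon_j(t)=0$ otherwise, and $\varepsilon(t)=(\varepsilon_j(t))_j$. Then:

$$\begin{aligned}&(t,\varepsilon(t))\in X\text{ for all }t\in K;\ \text{ if }t\in L_j\cap K,\text{ replacing the coordinate }\varepsilon_j(t)\\&\text{by any }s\text{ with }|s|\le N_j\text{ again gives a point of }X.\end{aligned}\tag{3}$$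

Indeed $\ell_i(t)<\alpha_i$ forces $\varepsilon_i(t)=1$, and $\ell_i(t)>\beta_i$ forces $\varepsilon_i(t)=0$. Otherwise $K_i(t)$ is a disc containing $0$ and $1$, since $N_i\ge1$. For $t\in L_j$ we have $\ell_j(t)=m_j\in(\alpha_j,\beta_j)$, so $K_j(t)$ is the full disc.

**Step 2: notation for jumps.** Give each $f\in\mathcal A_0$ a fixed expression $f(t,w_1,\dots,w_n)=\sum_\alpha f_\alpha(t)w^\alpha$, so that we may substitute values for the $w_i$. For $t\in L_j\cap K$ with $j\le n$ let
$$\delta_jf(t)=f(t,\dots,\underset{(j)}1,\dots)-f(t,\dots,\underset{(j)}0,\dots),$$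
where the other coordinates are $w_i=\varepsilon_i(t)$. For $j>n$ put $\delta_jf=0$. Two distinct lines meet in at most one point, so $\delta_jf$ is piecewise continuous on $L_j\cap K$.

**Step 3: the jump identity.** This is Cauchy's theorem for the function $t\mapsto f(t,\varepsilon(t))$. Let $P\subset\mathbb D$ be a compact convex polygon with nonempty interior, none of whose sides lies in $L_1\cup\dots\cup L_n$. Then for $f$ as above
$$\oint_{\partial P}f(t,\varepsilon_1(t),\dots,\varepsilon_n(t))\,dt+\sum_{j=1}^n\int_{L_j\cap P}\delta_jf(t)\,dt=0.\tag{4}$$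

As a check, take $n=1$, $f=w_1$, $L_1$ the imaginary axis with $\ell_1=\mathrm{Re}$, and $P=\{|\mathrm{Re}\,t|\le\frac12,|\mathrm{Im}\,t|\le\frac12\}$. The first integral is $\int dt$ along the part of $\partial P$ in the left half plane, from $\frac i2$ to $-\frac i2$, which is $-i$. The line $L_1$ is oriented upward and $\delta_1f=1$, so the second integral is $i$.

*Proof of (4), by induction on $n$, for all $P$ and $f$ at once.* For $n=0$ the function $f$ is rational with poles off $\overline{\mathbb D}$, and (4) is Cauchy's theorem. Let $n\ge1$.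

Suppose first that $L_n$ misses $\mathrm{int}\,P$. By convexity $L_n\cap P$ is empty, a vertex, or a side of $P$, and the last is excluded. So $L_n\cap P$ has at most one point, and $\varepsilon_n$ is equal to a constant $\epsilon$ on $P$ off at most one point. The term $j=n$ in (4) is $0$, and the rest is the case $n-1$ for $f(t,w_1,\dots,w_{n-1},\epsilon)$.

Suppose now that $L_n$ meets $\mathrm{int}\,P$. Let $P^-=P\cap\{\ell_n\le m_n\}$ and $P^+=P\cap\{\ell_n\ge m_n\}$. These are compact convex polygons with nonempty interior. Their sides lie on sides of $P$ or on $L_n$. A piece of positive length of a side of $P$ lies in $L_j$ only if the whole side does, and $L_n\ne L_j$ for $j<n$. So no side of $P^\pm$ lies in $L_1\cup\dots\cup L_{n-1}$. Apply the case $n-1$ to $f(t,w_1,\dots,w_{n-1},1)$ on $P^-$ and to $f(t,w_1,\dots,w_{n-1},0)$ on $P^+$, and add the two identities.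

- On $\partial P$ off the two points of $L_n\cap\partial P$, the value substituted for $w_n$ is $\varepsilon_n(t)$. So these boundary parts add up to the first integral in (4).
- The segment $L_n\cap P$ is traversed in the positive direction in $\partial P^-$, since $P^-$ lies on the left of $L_n$, and in the negative direction in $\partial P^+$. It contributes the integral of $f(t,\varepsilon_1,\dots,\varepsilon_{n-1},1)-f(t,\varepsilon_1,\dots,\varepsilon_{n-1},0)=\delta_nf$ over $L_n\cap P$.
- For $j<n$ the integrals over $L_j\cap P^-$ and $L_j\cap P^+$ add up to $\int_{L_j\cap P}\delta_jf\,dt$, since $L_j\cap L_n$ has at most one point.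

This is (4). $\square$

**Step 4: jumps are small.** Let $t\in L_j\cap K$, $j\le n$. By (3) the polynomial $g(s)=f(t,\dots,s,\dots)$, with $s$ in place $j$ and $w_i=\varepsilon_i(t)$ otherwise, takes values of $f$ at points of $X$ when $|s|\le N_j$. So $|g|\le\|f\|$ there, and the Schwarz lemma for $g-g(0)$, which is bounded by $2\|f\|$ on the disc of radius $N_j$, gives
$$|\delta_jf(t)|=|g(1)-g(0)|\le\frac{2\|f\|}{N_j}.\tag{5}$$
For $j>n$ this is trivial.

**Step 5: passage to the limit.** Let $p_k\in\mathcal A_0$ with $p_k\to\psi\circ t$ uniformly on $X$, and put $M=\sup_k\|p_k\|<\infty$. Apply (4) with $P=\Delta$ and $f=p_k$: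
$$\oint_{\partial\Delta}p_k(t,\varepsilon(t))\,dt+\sum_{j\ge1}T_j(p_k)=0,\qquad T_j(p_k)=\int_{L_j\cap\Delta}\delta_jp_k\,dt .$$
By (3) the points $(t,\varepsilon(t))$ lie in $X$ over $t$, so the first term tends to $\oint_{\partial\Delta}\psi\,dt$. For fixed $j$ and $t\in L_j\cap\Delta$, $\delta_jp_k(t)$ is a difference of values of $p_k$ at two points of $X$ over the same $t$. This also holds when $p_k$ does not involve $w_j$. So $\delta_jp_k\to\psi-\psi=0$ uniformly on $L_j\cap\Delta$, and $T_j(p_k)\to0$. Since $L_j\cap\Delta$ has length at most $2$, (5) gives $|T_j(p_k)|\le4M/N_j\le4M2^{-j}$ for all $k$, which is summable in $j$. By dominated convergence for series, $\sum_jT_j(p_k)\to0$. Hence $\oint_{\partial\Delta}\psi\,dt=0$, and Claim 7 is proved. $\square$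

This domination is what is missing when the radii are bounded.

**Proof of Theorem A.** By Lemma 4, $\sigma(t)=\overline{\mathbb D}$. By (1), Claim 7 and $R(\overline{\mathbb D})=A(\overline{\mathbb D})$,
$$\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{\psi\circ t:\psi\in A(\overline{\mathbb D})\}.$$

It remains to compute $\mathrm{Reg}(\mathcal A)$. By Corollary 3 it is contained in $\mathrm{Dec}_{\mathcal A}(\mathcal A)$, and $\psi\mapsto\psi\circ t$ is isometric, so we may regard $\mathcal R=\mathrm{Reg}(\mathcal A)$ as a closed regular unital subalgebra of $A(\overline{\mathbb D})$. Suppose $b\in\mathcal R$ is nonconstant. Choose $p,q\in\mathbb D$ with $r=\frac12|b(p)-b(q)|>0$. The set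
$$F=\{\chi\in\Sigma(\mathcal R):|\chi(b)-b(p)|\le r\}$$
is closed and does not contain evaluation at $q$. By regularity there is $c\in\mathcal R$ with $\hat c=0$ on $F$ and $c(q)\ne0$. But evaluations at points near $p$ lie in $F$, so $c$ vanishes near $p$, and $c\equiv0$ by the identity theorem. This is a contradiction. So $\mathrm{Reg}(\mathcal A)=\mathbb C1\subsetneq\mathrm{Dec}_{\mathcal A}(\mathcal A)$. $\blacksquare$

## 8. Cauchy transforms of annihilating measures, and Theorem B

Now $K$ is an arbitrary nonempty compact set, and $\mathcal A$ is as in Section 4 with the radii (2).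

**Claim 8.** If $\psi\in C(K)$ and $\psi\circ t\in\mathcal A$, then $\psi\in R(K)$.

There need not be any interior in which to use Morera's theorem. The substitute is duality: by the Hahn–Banach and Riesz theorems it suffices to show $\int\psi\,d\mu=0$ for each nonzero complex Borel measure $\mu$ on $K$ that annihilates $R(K)$. Fix such a $\mu$. Contour integrals of $f$ will be replaced by contour integrals of $f\hat\mu$, where $\hat\mu$ is the Cauchy transform. Because $\hat\mu$ may be unbounded, the lines have to be chosen with care.

**Step 1: the Cauchy transform.** Let $Q$ be a closed square with $K\subset\mathrm{int}\,Q$. Put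
$$u(\zeta)=\int\frac{d|\mu|(z)}{|z-\zeta|},\qquad\hat\mu(\zeta)=\int\frac{d\mu(z)}{z-\zeta}\ \text{ where }u(\zeta)<\infty.$$
For $\zeta\notin K$ the function $z\mapsto(z-\zeta)^{-1}$ is in $R(K)$, so $\hat\mu(\zeta)=0$. Let $c=\sup_{z\in\mathbb C}\int_Q\frac{dA(\zeta)}{|z-\zeta|}$. This is finite: the part with $|z-\zeta|\ge1$ contributes at most the area of $Q$, and the rest at most $2\pi$. By Fubini's theorem $\int_Qu\,dA\le c\|\mu\|$.

For example, if $K$ is the unit circle together with $0$ and $\mu$ is normalized arc length on the circle minus the unit mass at $0$, then $\mu$ annihilates polynomials but not $R(K)$, and indeed $\hat\mu(\zeta)=0+\frac1\zeta\neq0$ at points $0<|\zeta|<1$ off $K$. On $K=\overline{\mathbb D}$ the same $\mu$ does annihilate $R(K)$. There $\hat\mu(\zeta)=\frac1\zeta$ for $0<|\zeta|<1$, which is unbounded, and $\hat\mu(\zeta)=-\frac1\zeta+\frac1\zeta=0$ for $|\zeta|>1$.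

**Step 2: choosing the lines.** We need lines $L_j$ on which $u$ is integrable, with a bound that the radii can absorb. By Fubini, $m\mapsto\int_{\{\ell_j=m\}\cap Q}u\,|d\zeta|$ has integral at most $c\|\mu\|$. By Chebyshev's inequality the set of $m\in(\alpha_j,\beta_j)$ with
$$\int_{\{\ell_j=m\}\cap Q}u\,|d\zeta|\le\frac{2c\|\mu\|}{\beta_j-\alpha_j}\tag{6}$$
has measure at least $(\beta_j-\alpha_j)/2>0$. So we can choose inductively $m_j\in(\alpha_j,\beta_j)$ satisfying (6) such that $L_j=\{\ell_j=m_j\}$ has $|\mu|(L_j)=0$ (this excludes only countably many $m$, because parallel lines are disjoint and $|\mu|$ is finite), the $L_j$ are pairwise distinct, and no $L_j$ contains a side of $Q$. Define $\varepsilon_j$, the orientation of $L_j$, and $\delta_jf$ as in Section 7. The proofs of (3) and (5) used only $m_j\in(\alpha_j,\beta_j)$, so both hold unchanged. Elements of $\mathcal A_0$ may have coefficients with poles in $Q\setminus K$; products of the form $h\hat\mu$ are read as $0$ off $K$.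

**Step 3: the jump identity with a measure.** Let $P\subseteq Q$ be a compact convex polygon with nonempty interior, $|\mu|(\partial P)=0$, $\int_{\partial P}u\,|d\zeta|<\infty$, and no side in $L_1\cup\dots\cup L_n$. Then for $f\in\mathcal A_0$ depending on $t,w_1,\dots,w_n$,
$$\int_Pf(t,\varepsilon(t))\,d\mu(t)=-\frac1{2\pi i}\Big[\oint_{\partial P}f(\zeta,\varepsilon(\zeta))\hat\mu(\zeta)\,d\zeta+\sum_{j=1}^n\int_{L_j\cap P}\delta_jf(\zeta)\,\hat\mu(\zeta)\,d\zeta\Big].\tag{7}$$
All integrals converge: the expressions in $f$ are bounded on $K$, and $|\hat\mu|\le u$ is integrable on $\partial P$ and, by (6), on $L_j\cap Q$.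

*Proof for $n=0$.* Here $f=h$ is rational with poles off $K$. The measure $\nu=h\mu$ annihilates $R(K)$. We compare $\hat\nu$ with $h\hat\mu$. If $\zeta\in K$ and $u(\zeta)<\infty$, then $\mu$ has no mass at $\zeta$, and $z\mapsto\frac{h(z)-h(\zeta)}{z-\zeta}$ is, after removing the singularity at $\zeta$, rational with poles off $K$. So its $\mu$-integral is $0$, that is, $\hat\nu(\zeta)=h(\zeta)\hat\mu(\zeta)$. Off $K$ we have $\hat\nu=0$. Since
$$\oint_{\partial P}\int\frac{d|\nu|(z)}{|\zeta-z|}\,|d\zeta|\le\|h\|_K\int_{\partial P}u\,|d\zeta|<\infty,$$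
Fubini's theorem applies below. For $z\notin\partial P$ the integral $\frac1{2\pi i}\oint_{\partial P}\frac{d\zeta}{\zeta-z}$ is $1$ if $z\in\mathrm{int}\,P$ and $0$ if $z\notin P$, and $|\nu|(\partial P)=0$. Hence
$$\nu(P)=\int\frac1{2\pi i}\oint_{\partial P}\frac{d\zeta}{\zeta-z}\,d\nu(z)=-\frac1{2\pi i}\oint_{\partial P}\hat\nu\,d\zeta=-\frac1{2\pi i}\oint_{\partial P}h\hat\mu\,d\zeta .$$

*Induction step, $n\ge1$.* If $L_n$ misses $\mathrm{int}\,P$, then, as before, $L_n\cap P$ is at most one point. That point lies in $\partial P$, so it is $\mu$-null, and it does not affect line integrals. So $\varepsilon_n$ may be replaced by a constant $\epsilon$ in all integrals, the term $j=n$ is $0$, and (7) is the case $n-1$ for $f(t,w_1,\dots,w_{n-1},\epsilon)$.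

If $L_n$ meets $\mathrm{int}\,P$, form $P^\pm$ as in Section 7. As there, none of their sides lies in $L_1\cup\dots\cup L_{n-1}$. The other hypotheses hold because $|\mu|(\partial P^\pm)\le|\mu|(\partial P)+|\mu|(L_n)=0$ and $\int_{\partial P^\pm}u\,|d\zeta|\le\int_{\partial P}u\,|d\zeta|+\int_{L_n\cap Q}u\,|d\zeta|<\infty$. Apply the case $n-1$ to $f(t,w_1,\dots,w_{n-1},1)$ on $P^-$ and to $f(t,w_1,\dots,w_{n-1},0)$ on $P^+$, and add. Since $|\mu|(L_n)=0$, the left sides add up to $\int_Pf(t,\varepsilon(t))\,d\mu$. On the right, the parts of $\partial P^\pm$ on $\partial P$ give $\oint_{\partial P}f(\zeta,\varepsilon(\zeta))\hat\mu\,d\zeta$. The segment $L_n\cap P$, traversed positively in $\partial P^-$ and negatively in $\partial P^+$, gives $\int_{L_n\cap P}\delta_nf\,\hat\mu\,d\zeta$. For $j<n$ the integrals over $L_j\cap P^\pm$ add up to the one over $L_j\cap P$. $\square$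

**Step 4: the identity on the whole square.** We take $P=Q$ to lose the boundary term. This is allowed: $K\subset\mathrm{int}\,Q$, so $u$ is bounded on $\partial Q$ and $|\mu|(\partial Q)=0$, and no $L_j$ contains a side of $Q$. Since $\hat\mu=0$ on $\partial Q$, for every $f\in\mathcal A_0$
$$\int_Kf(t,\varepsilon(t))\,d\mu(t)=-\frac1{2\pi i}\sum_{j\ge1}\int_{L_j\cap K}\delta_jf\,\hat\mu\,d\zeta .\tag{8}$$
By (5), (6) and (2), the $j$-th term on the right, with the factor $\frac1{2\pi}$, is at most
$$\frac1{2\pi}\cdot\frac{2\|f\|}{N_j}\cdot\frac{2c\|\mu\|}{\beta_j-\alpha_j}\le\frac{c\|\mu\|\|f\|}{N_j(\beta_j-\alpha_j)}\le c\|\mu\|\|f\|2^{-j}.$$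
This is where the factor $(\beta_j-\alpha_j)^{-1}$ in (2) is used.

**Step 5: passage to the limit.** Let $p_k\in\mathcal A_0$ with $p_k\to\psi\circ t$ uniformly on $X$, and put $f=p_k$ in (8). By (3) the left side tends to $\int\psi\,d\mu$. For fixed $j$, $\delta_jp_k\to0$ uniformly on $L_j\cap K$, as in Section 7, and $\hat\mu$ is integrable there, so each term on the right tends to $0$. The terms are dominated by $c\|\mu\|\sup_k\|p_k\|\,2^{-j}$, so the right side tends to $0$. Hence $\int\psi\,d\mu=0$. This proves Claim 8. $\square$

**Proof of Theorem B.** By Lemma 4, $\sigma(t)=K$. By (1), Claim 8 and the remark after (1), $\Phi:\psi\mapsto\psi\circ t$ is an isometric isomorphism of $R(K)$ onto $\mathrm{Dec}_{\mathcal A}(\mathcal A)$.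

**Step 1: $\Phi(\mathrm{Reg}(R(K)))=\mathrm{Reg}(\mathcal A)$.** Regularity is preserved by isomorphism. By Corollary 3, $\mathrm{Reg}(\mathcal A)\subseteq\mathrm{Dec}_{\mathcal A}(\mathcal A)$, so $\Phi^{-1}(\mathrm{Reg}(\mathcal A))$ is a closed regular subalgebra of $R(K)$, hence contained in $\mathrm{Reg}(R(K))$. Conversely $\Phi(\mathrm{Reg}(R(K)))$ is a closed regular subalgebra of $\mathcal A$, closed because $\Phi$ is isometric, hence contained in $\mathrm{Reg}(\mathcal A)$.

**Step 2: when equality holds.** By Step 1, $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ if and only if $\mathrm{Reg}(R(K))=R(K)$, that is, if and only if $R(K)$ is regular.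

**Step 3: interior points.** Suppose $K$ has interior. Take a closed disc $F$ of positive radius inside a component of $\mathrm{int}\,K$, and a point $q\notin F$ in the same component. Functions in $R(K)$ are holomorphic on $\mathrm{int}\,K$, so any $f\in R(K)$ vanishing on $F$ vanishes at $q$. Since $\Sigma(R(K))=K$, the algebra $R(K)$ is not regular, and equality fails. $\blacksquare$

## 9. Spectra that force membership in Reg: Theorem C

**Proof of (ii)$\Rightarrow$(i).** The point is that every element with spectrum $K$ carries a copy of $R(K)$. Let $\mathcal A$ be a uniform algebra and $a\in\mathcal A$ with $\sigma(a)=K$, so $\hat a(\Sigma(\mathcal A))=K$. For a rational $h$ with poles off $K$ the element $h(a)\in\mathcal A$ has Gelfand transform $h\circ\hat a$, and since $\|\cdot\|=\|\hat{\,\cdot\,}\|_\infty$ its norm is $\|h\|_K$. So the closure of $\{h(a)\}$ is a closed subalgebra of $\mathcal A$ isometrically isomorphic to $R(K)$, and it contains $a$. If $R(K)$ is regular, this subalgebra lies in $\mathrm{Reg}(\mathcal A)$, so $a\in\mathrm{Reg}(\mathcal A)$.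

**Proof of (i)$\Rightarrow$(ii).** Here Theorem B supplies the test algebra. Take $\mathcal A,t$ from Theorem B. Then $t\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$, as the image of the coordinate function $z$, and $\sigma(t)=K$. By (i), $t\in\mathrm{Reg}(\mathcal A)$, and by Theorem B, $z\in S:=\mathrm{Reg}(R(K))$. We show that this already makes $R(K)$ regular. Let $F\subset K$ be closed and $p\in K\setminus F$. The set
$$F'=\{\chi\in\Sigma(S):\chi(z)\in F\}$$
is closed, and it does not contain evaluation at $p$, whose value on $z$ is $p\notin F$. As $S$ is regular, there is $s\in S\subseteq R(K)$ with $\hat s=0$ on $F'$ and $s(p)\ne0$. Evaluations at points of $F$ lie in $F'$, so $s=0$ on $F$. Since $\Sigma(R(K))=K$, the algebra $R(K)$ is regular. $\blacksquare$
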